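# Collinear triples plus one: a hypergraph whose saturation numbers oscillate

## 1. The collinear triples of $PG(2,4)$ and one triple more

For a prime power $q$, the points of $PG(r-1,q)$ are the one-dimensional subspaces of $\mathbb F_q^r$; the point spanned by a vector $u\ne0$ is written $\langle u\rangle$. A set of points is independent if vectors representing them are linearly independent, and the rank of a set of points is the largest size of an independent subset. A flat of rank $r$ is the set of points contained in an $r$-dimensional subspace; it has
$$s_r=\frac{q^r-1}{q-1}$$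
points. A line is a flat of rank 2, with $q+1$ points. A basis of $PG(r-1,q)$ is an independent set of $r$ points. The group $PGL$ acts transitively on bases.

The plane $PG(2,4)$ has 21 points and 21 lines, with 5 points on each line. Two points lie on exactly one line, and two lines meet in exactly one point.

**Definition (the hypergraph $F$, case $k=3$).** Let $P$ be the 3-graph whose vertices are the 21 points of $PG(2,4)$ and whose edges are the collinear triples. Let $F=P+e^*$, where $e^*$ is one non-collinear triple.

Each of the 21 lines contributes $\binom53=10$ triples, and a triple lies on at most one line, so $P$ has 210 edges and $F$ has 211. A non-collinear triple is a basis of $PG(2,4)$; since $PGL$ is transitive on bases and preserves $P$, the isomorphism type of $F$ does not depend on the choice of $e^*$.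

**Definition (the hypergraph $F$, general $k\ge3$).** Let $q=2^t\ge\max(4,k)$. Let $P$ be the $k$-graph whose vertices are the $s_k$ points of $PG(k-1,q)$ and whose edges are the linearly dependent $k$-sets. Let $F=P+e^*$, where $e^*$ is a basis.

For $k=3$, $q=4$ this is the previous $F$. Here is what $F$ is for. Suppose that adding any non-collinear triple to a 3-graph must complete a copy of $F$ in which the new triple plays $e^*$. Then every non-collinear triple must already span a copy of $P$, that is, a projective plane. A space in which any three points lie in a common projective plane of order 4 is a projective geometry, and its number of points is $(4^{D+1}-1)/3$ for some $D$. So $F$ is designed so that an economical hypergraph with the property just described "knows" whether $3n$ is close to a power of 2. The property is saturation.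

## 2. Saturation numbers and the two theorems

A $k$-uniform hypergraph, or $k$-graph, has edges of size exactly $k$. A $k$-graph $G$ is $F$-free if it has no sub-hypergraph isomorphic to $F$.

**Definition (saturation).** $G$ is $F$-saturated if it is $F$-free, but $G+e$ contains a copy of $F$ for every $k$-set $e$ of vertices that is not an edge of $G$. The minimum number of edges in an $F$-saturated $k$-graph on $n$ vertices is $\mathrm{sat}(n,F)$.

An $F$-saturated $G$ exists for every $n$ if $F$ has at least one edge: start from no edges and add edges as long as the hypergraph stays $F$-free. If $e\notin G$, a copy of $F$ in $G+e$ must use $e$, because $G$ is $F$-free.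

*Graphs, $F=K_3$.* A star on $n$ vertices has no triangle, and any new edge joins two leaves and closes a triangle with the center. So $\mathrm{sat}(n,K_3)\le n-1$. Conversely a $K_3$-saturated graph is connected, since an edge added between two components lies in no triangle; so $\mathrm{sat}(n,K_3)=n-1$.

*Our $F$, few vertices.* If $n\le 20$, no 3-graph on $n$ vertices contains $F$, so the only $F$-saturated one is complete and $\mathrm{sat}(n,F)=\binom n3$. If $n=21$, the 3-graph $P$ has fewer edges than $F$, hence is $F$-free, and adding any non-edge gives $F$. So $P$ is $F$-saturated and $\mathrm{sat}(21,F)\le210=\frac{21\cdot20}2$.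

Pikhurko proved that $\mathrm{sat}(n,\mathcal F)=O(n^{k-1})$ for every finite family $\mathcal F$ of $k$-graphs (defined with "no member of $\mathcal F$" and "some member of $\mathcal F$" in place of $F$). Behague proved that for all $k\ge3$ there is a family of four $k$-graphs for which $\mathrm{sat}(n,\mathcal F)/n^{k-1}$ does not converge. The survey "A Survey of Minimum Saturated Graphs" contains the following conjecture of Pikhurko: for every single $k$-graph $F$ (fixed, finite, with at least one edge) the limit of $\mathrm{sat}(n,F)/n^{k-1}$ exists. The two theorems below show that it is false.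

**Theorem 1 ($k=3$).** Let $P$ be the 3-graph of collinear triples of $PG(2,4)$ and $F=P+e^*$ with $e^*$ a non-collinear triple. Then

* $\mathrm{sat}(n,F)\le n(n-1)/2$ for $n=(4^{D+1}-1)/3$, $D\ge2$;
* $\liminf_n \mathrm{sat}(n,F)/n^2=1/2$;
* there is $\delta>0$ with $\mathrm{sat}(2^j,F)>(\tfrac12+\delta)4^j$ for all large $j$.

Hence $\mathrm{sat}(n,F)/n^2$ does not converge.

**Theorem 2 (all $k\ge3$).** Let $k\ge3$ and $q=2^t\ge\max(4,k)$. Let $P$ be the $k$-graph of linearly dependent $k$-sets of points of $PG(k-1,q)$, and $F=P+e^*$ with $e^*$ a basis. Put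
$$c=\sum_{i=2}^{k-1}\binom{k-1}{i}\frac{(q-1)^{i-1}}{i+1},\qquad \rho=\frac{c}{(k-1)!}.$$
Then $\liminf\mathrm{sat}(n,F)/n^{k-1}=\rho$, attained along $n=(q^{D+1}-1)/(q-1)$. Moreover, for each $\varepsilon>0$ there are $\delta>0$ and $n_0$ such that if $n\ge n_0$ and no integer $m$ satisfies $|2^m/((q-1)n)-1|\le\varepsilon$, then $\mathrm{sat}(n,F)>(\rho+\delta)n^{k-1}$. In particular $\mathrm{sat}(n,F)/n^{k-1}$ does not converge.

For $k=3$, $q=4$ we get $c=3/3=1$ and $\rho=1/2$. The case $k=2$ (Tuza's conjecture for graphs) is not addressed by this argument. We prove Theorem 1 first.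

## 3. $PG(D,4)$ is saturated

**Proposition 3.** Let $D\ge2$, $n=(4^{D+1}-1)/3$, and let $R$ be the 3-graph of collinear triples of $PG(D,4)$. Then $R$ is $F$-saturated and has $n(n-1)/2$ edges.

**Step 1: counting edges.** There are $\frac{n(n-1)}{5\cdot4}$ lines, each contributing 10 triples, so $e(R)=\frac{n(n-1)}{2}$.

**Step 2: $R$ is $F$-free.** A 5-set all of whose triples are edges of $R$ is a line: if $a,b$ are two of its points, the other three lie on the line $ab$, which has only 5 points. Now let an injection $\varphi$ embed $P$ in $R$. It maps lines to lines. Let $e^*=abc$ and suppose $\varphi(a),\varphi(b),\varphi(c)$ are collinear. Then $\varphi(c)$ lies on the line through $\varphi(a),\varphi(b)$, which is the image of the line $ab$. By injectivity $c\in ab$, a contradiction. So the image of $e^*$ is never an edge of $R$.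

**Step 3: adding a triple creates $F$.** A non-edge of $R$ is a non-collinear triple. It spans a plane $PG(2,4)$, whose collinear triples are all in $R$; with the new triple they form $F$. $\square$

## 4. Light pairs and the lower bound $n^2/2$

The matching lower bound comes from assigning to each edge a total charge of 1, shared among its pairs.

Let $G$ be $F$-saturated on $n$ vertices with $e(G)\le n^2$ and $n\ge8$. Write $N(ab)=\{c: abc\in G\}$ and $d(ab)=|N(ab)|$. If $abc\notin G$, a copy of $F$ in $G+abc$ uses $abc$ in one of two ways.

* *Type 1:* $abc$ plays $e^*$. Then $G$ contains a copy of $P$ in which $a,b,c$ are non-collinear.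
* *Type 2:* $abc$ plays a collinear triple. Then the line of the copy containing it is $\{a,b,c,x,y\}$ for some $x,y$, and all triples of $\{a,b,c,x,y\}$ other than $abc$ are in $G$.

**Definition (heavy, light, $\lambda$, $w$).** A pair is heavy if its codegree is at least $n/10$, otherwise light. For an edge $e$, $\lambda(e)$ is the number of light pairs in $e$. For a light pair $ab$ put $w(ab)=\sum_{c\in N(ab)}1/\lambda(abc)$.

In the 3-graph $R$ of Section 3 with $n>30$, every pair has codegree 3 and is light, every edge has $\lambda=3$, and $w(ab)=3\cdot\frac13=1$.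

Since $\sum d(ab)=3e(G)\le3n^2$, there are at most $30n$ heavy pairs. Each edge with a light pair contributes exactly 1 in total to the sum of the $w$'s, so
$$\sum_{ab\text{ light}}w(ab)\le e(G),\qquad w(ab)\ge \frac{d(ab)}3. \tag{1}$$

**Lemma 4.** Every light pair $ab$ satisfies (α) $d(ab)=3$ and $\{a,b\}\cup N(ab)$ is a 5-clique (all ten triples are in $G$), or (β) $w(ab)\ge4/3$. In particular $w(ab)\ge1$.

**Proof.** If $d(ab)\ge4$, then (β) holds by (1). Let $d(ab)\le3$. If some non-edge $abc$ is of type 1, the line through $a,b$ in the copy of $P$ is a 5-clique in $G$. Its other three points lie in $N(ab)$, so $d(ab)=3$ and (α) holds.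

Otherwise each of the at least $n-5$ non-edges $abc$ is of type 2, with $\{x,y\}\subset N(ab)$ since $abx,aby\in G$. The set $N(ab)$ has at most three 2-subsets, so some pair $\{x,y\}$ serves at least $(n-5)/3\ge n/10$ vertices $c$. For each such $c$ the triples $acx,bcx,acy,bcy$ are in $G$. So $ax,bx,ay,by$ are heavy, $\lambda(abx)=\lambda(aby)=1$, and $w(ab)\ge2$. In case (α), $w(ab)\ge3/3=1$. $\square$

By (1), $e(G)\ge\binom n2-30n$. An $F$-saturated $G$ with more than $n^2$ edges satisfies this trivially. So $\mathrm{sat}(n,F)\ge\binom n2-30n$, and with Proposition 3 this gives $\liminf_n\mathrm{sat}(n,F)/n^2=\frac12$.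

## 5. Five-point lines covering almost all pairs exist for every $n$

A near-extremal $G$ should have almost all its pairs in case (α), that is, in 5-cliques that behave like lines (Section 7 makes this precise). A sensible first attempt is to derive a restriction on $n$ from this alone: in an exact system of 5-point lines with every pair on one line, $4\mid n-1$ and $20\mid n(n-1)$. But we can only say "almost all pairs", and at that level there is no restriction left.

**Remark.** For every $\eta>0$ and every sufficiently large $n$, an $n$-set carries a family of 5-subsets, any two meeting in at most one point, such that all but $\eta n^2$ pairs lie in one of them.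

To check this, let $m$ be coprime to 6. On $\mathbb Z_m\times\{0,1,2,3,4\}$ take the $m^2$ blocks $\{(a+ib,i):0\le i\le4\}$, $a,b\in\mathbb Z_m$. Two points $(u,i),(v,j)$ with $i\ne j$ lie in exactly one block: $(i-j)b=u-v$ has one solution $b$, since $i-j\in\{\pm1,\pm2,\pm3,\pm4\}$ is invertible modulo $m$; then $a=u-ib$. So every pair meeting two of the five groups of $m$ points is in one block, and each block meets each group once.

Let $f(n)$ be the least possible number of uncovered pairs on $n$ points. Integers coprime to 6 have gaps of at most 4, so for $n\ge5$ the largest $m\le n/5$ coprime to 6 satisfies $n-5m<20$. Leaving out fewer than 20 points and repeating the construction inside each group, $f(n)\le20n+5f(m)$ with $m\le n/5$. After $r$ rounds, using $f(m)\le m^2/2$ at the end,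
$$f(n)\le 20rn+5^r\cdot\tfrac12\Big(\frac n{5^r}\Big)^2=20rn+\frac{n^2}{2\cdot5^r}.$$
Choose $r$ with $5^{-r}\le\eta$, then $n$ large.

So a condition on pairs cannot exclude $n=2^j$. Lemma 4 used from a type 1 copy only the one line through $a,b$. What was thrown away is that the copy is a whole plane through $a,b,c$. Planes constrain triples of points, and triples are enough.

## 6. Planes in a line system

Fix $q=2^t\ge4$ and $Q=q-1$. Let $V$ be a set with $|V|=n$, and let $\mathcal L$ be a family of $(q+1)$-subsets of $V$, called *lines*, any two distinct ones meeting in at most one point. If distinct $x,y$ lie on a line they are *joined*, and $xy$ denotes that unique line. A point is not joined to itself.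

**Definition (plane, planar triple).** A *plane* is a set $\Pi\subset V$ with $|\Pi|=q^2+q+1$ such that the lines contained in $\Pi$ are the lines of a projective plane on $\Pi$ isomorphic to $PG(2,q)$. A triple of distinct points is *planar* if it lies in a plane but not on a line. An ordered triple with a repeated entry is not planar.

Example: for $V=PG(D,q)$, $D\ge2$, with its usual lines, each non-collinear triple is planar; at most $3n^2$ ordered triples have a repeated entry and at most $(q-1)n^2$ are collinear with distinct entries. So all but $(q+2)n^2$ ordered triples are planar, and $(q-1)n=q^{D+1}-1$ is within 1 of a power of 2.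

We use the following facts.

* *(P1)* Two points of a plane $\Pi$ are joined and their line lies in $\Pi$, because some line contained in $\Pi$ passes through them. Hence a line not contained in $\Pi$ meets $\Pi$ in at most one point. Two lines in $\Pi$ meet.
* *(P2)* Two planes $\Pi,\Pi'$ sharing three non-collinear points $x,y,z$ coincide. By (P1) both contain $xy$, $xz$ and all lines joining a point of $xy\setminus x$ to a point of $xz\setminus x$. Let $p\in\Pi\setminus(xy\cup xz)$. Any line of $\Pi$ through $p$ other than $px$ misses $x$, so it meets $xy$ and $xz$ in points other than $x$; these are distinct since $xy\cap xz=\{x\}$. So $p$ lies on one of the lines above and $p\in\Pi'$. Thus $\Pi\subset\Pi'$, and the sizes are equal.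
* *(P3)* By (P2), a planar triple $(x,y,z)$ lies in a unique plane, written $\Pi(x,y,z)$, and two distinct planes containing a common line meet exactly in that line.

**Proposition 5.** For every $\varepsilon>0$ there are $\eta>0$, $n_0$ such that if $n\ge n_0$ and all but at most $\eta n^3$ ordered triples in $V^3$ are planar, then $|2^m/((q-1)n)-1|\le\varepsilon$ for some integer $m$.

If every two points were joined and every non-collinear triple were planar, the Veblen–Young theorem would make $V$ a projective geometry and there would be nothing to do. That theorem needs every triple, whereas we allow $\eta n^3$ exceptions. Sections 8 to 10 prove Proposition 5 by counting. First we see how it gives Theorem 1.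

## 7. Near-extremal 3-graphs have almost all triples planar

Let $0<\delta\le\frac12$, let $n$ be large in terms of $\delta$, and let $G$ be $F$-saturated on $n$ vertices with $e(G)\le(\frac12+\delta)n^2$. Since $(\frac12+\delta)n^2\le n^2$, Section 4 applies. Call a 5-clique of $G$ a *line* if all its pairs have codegree exactly 3. Two lines sharing a pair $ab$ both equal $\{a,b\}\cup N(ab)$, so distinct lines share at most one point.

**Lemma 6.** All but at most $1000\delta n^2$ pairs lie in a line.

**Step 1: the total excess is small.** There are at least $\binom n2-30n$ light pairs, so by (1)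
$$\sum_{\text{light}}(w-1)\le(\tfrac12+\delta)n^2-\tbinom n2+30n\le\delta n^2+31n\le2\delta n^2. \tag{2}$$

**Step 2: two consequences of small excess.** If a light pair has $w>1$, then $w\ge7/6$: in case (β) this is clear, and in case (α) some $\lambda\le2$, so $w\ge\frac12+\frac13+\frac13$. By (2), at most $12\delta n^2$ light pairs have $w>1$. Every other light pair $ab$ has $w(ab)=1$. So (α) holds and $\lambda(abx)=3$ for all $x\in N(ab)$, that is, all pairs in the edges $abx$ are light. Call such pairs *good* and put $L(ab)=\{a,b\}\cup N(ab)$, a 5-clique.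

For a light pair with $d\ge4$ we have $w-1\ge(d-3)/3\ge d/12$, because $4(d-3)\ge d$. So the codegrees of these pairs add up to at most $24\delta n^2$, and at most $24\delta n^2$ edges contain a light pair of codegree $\ge4$.

**Step 3: good pairs $ab$ for which $L(ab)$ is not a line.** We bound their number. All pairs of the clique $L(ab)$ have codegree at least 3, and $d(ab)=3$, so some other pair in $L(ab)$ has codegree $\ge4$.

*Case 1: some $ax$ or $bx$ with $x\in N(ab)$ has codegree $\ge4$.* That pair is light, so $abx$ is one of at most $24\delta n^2$ edges, each containing 3 pairs. This gives at most $72\delta n^2$ pairs $ab$.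

*Case 2: all $ax,bx$ with $x\in N(ab)$ have codegree 3, but some $xy\subset N(ab)$ has $d(xy)\ge4$.* Then $axy\in G$, and $L(ab)=\{a,x\}\cup N(ax)=\{a,y\}\cup N(ay)$, because $L(ab)$ is a 5-clique and $ax,ay$ have codegree 3.

If $xy$ is light, $axy$ is one of at most $24\delta n^2$ edges. This edge and the choice of $a$ in it (3 ways) determine $L(ab)$: join $a$ to either remaining vertex. So there are at most $72\delta n^2$ such cliques, with 10 pairs each, hence at most $720\delta n^2$ pairs $ab$.

If $xy$ is heavy, then $ax$ is light with $d(ax)=3$, and $\lambda(axy)\le2$, so $w(ax)\ge\frac12+\frac13+\frac13>1$. By Step 2 there are at most $12\delta n^2$ such pairs $ax$, each determining $L(ab)=\{a,x\}\cup N(ax)$. This gives at most $120\delta n^2$ pairs $ab$.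

**Step 4: adding up.** A pair not in a line is heavy, or light with $w>1$, or good with $L(ab)$ not a line. So there are at most $30n+(12+72+720+120)\delta n^2=924\delta n^2+30n\le1000\delta n^2$ of them. $\square$

Let $\mathcal L$ be the set of lines of $G$ and use the language of Section 6 with $q=4$. By Lemma 6, at most $2000\delta n^2$ ordered pairs of distinct vertices are not joined.

**Lemma 7.** At most $80000\,\delta n^3$ ordered triples are not planar.

**Step 1: a whole copy of $P$ on three joined points.** Let $a,b,c$ be pairwise joined and not on a line. Since $N(ab)=ab\setminus\{a,b\}\not\ni c$, we have $abc\notin G$. A type 2 copy for $abc$ would give $x\in N(ab)$ with $axc\in G$. But then $x\in ab$, so $N(ax)=ab\setminus\{a,x\}\not\ni c$, a contradiction. So there is a type 1 copy: a copy $P'$ of $P$ in $G$ with $a,b,c$ non-collinear.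

**Step 2: lines of $P'$ through a joined pair.** If a line of $P'$ contains a joined pair $xy$, it is a 5-clique inside $\{x,y\}\cup N(xy)$, which is the $\mathcal L$-line $xy$ and has 5 elements. So it equals $xy$. In particular the lines of $P'$ through $ab$, $ac$, $bc$ are the $\mathcal L$-lines $ab,ac,bc$.

**Step 3: when all lines of $P'$ are in $\mathcal L$.** Suppose further that all pairs from $(ab\setminus a)\times(ac\setminus a)$ and from $(ba\setminus b)\times(bc\setminus b)$ are joined. A line of $P'$ not through $a$ meets $ab$ and $ac$ in two distinct points other than $a$; these are joined, so by Step 2 the line is in $\mathcal L$. A line of $P'$ not through $b$ meets $ba$ and $bc$ in two distinct points other than $b$, and is in $\mathcal L$ likewise. The only remaining line is $ab\in\mathcal L$. Conversely, an $\mathcal L$-line inside the vertex set $\Pi$ of $P'$ shares two points with a line of $P'$, hence equals it. So $\Pi$ is a plane and $(a,b,c)$ is planar.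

**Step 4: counting.** A non-planar ordered triple violates one of the assumptions made. At most $3n^2$ triples have coincidences and at most $3n^2$ are collinear with distinct entries. At most $3\cdot2000\delta n^3$ contain an unjoined pair of distinct points. If the first assumption of Step 3 fails, there is an unjoined ordered pair $(u,v)\in(ab\setminus a)\times(ac\setminus a)$, with $u\ne v$; given $a$ and $(u,v)$ there are at most $4\cdot4$ choices of $(b,c)\in(au\setminus a)\times(av\setminus a)$. The second assumption is similar, with $b$ in place of $a$. In total at most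
$$6n^2+3\cdot2000\delta n^3+2\cdot16\cdot2000\delta n^3=6n^2+70000\,\delta n^3\le80000\,\delta n^3. \qquad\square$$

**Proof of Theorem 1, given Proposition 5.** The first two items were proved in Sections 3 and 4. Take $\eta$ from Proposition 5 for $q=4$, $\varepsilon=\frac14$, and $\delta=\min(\eta/80000,\frac12)$. If $n$ is large and $\mathrm{sat}(n,F)\le(\frac12+\delta)n^2$, Lemma 7 and Proposition 5 give $|2^m/(3n)-1|\le\frac14$ for some integer $m$. For $n=2^j$ the numbers $2^m/(3n)$ lie in $\{\dots,\frac13,\frac23,\frac43,\frac83,\dots\}$, all at distance at least $\frac13$ from 1. Hence $\mathrm{sat}(2^j,F)>(\frac12+\delta)4^j$ for all large $j$. As the liminf is $\frac12$, there is no limit. $\square$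

## 8. Adding vectors by drawing lines

We return to Section 6, with $V$, $\mathcal L$, $q=2^t$, $Q=q-1$. In $PG(D,q)$, the number $(q-1)n$ counts nonzero vectors, and the vectors form a group under addition. We want to see this addition from incidences alone. Points are vectors only up to scalars; to fix the scalar we fix a point $o=\langle e\rangle$ and represent a vector $u\notin\langle e\rangle$ by the pair of points $(\langle u\rangle,\langle u+e\rangle)$.

**Definition ($Y_o$).** For $o\in V$ let $Y_o$ be the set of pairs $(x,y)$ with $o,x,y$ distinct and on a common line.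

For each $x$ joined to $o$ there are exactly $q+1-2=Q$ choices of $y$, so
$$|Y_o|=Q\cdot\#\{x\text{ joined to }o\}\le Qn. \tag{3}$$
In $PG(D,q)$ this is $Q(n-1)=q^{D+1}-q$, which is the number of vectors outside $\langle e\rangle$.

**Definition (operation on $Y_o$).** Let $v=(x,y)$, $w=(x',y')\in Y_o$. If $(o,x,x')$ is not planar, $v\circ w$ is undefined. Otherwise work in $\Pi=\Pi(o,x,x')$, which contains the lines $ox,ox'$ and hence $y,y'$. Identify $\Pi$ with $PG(2,q)$ on $\mathbb F_q^3$, with a vector $e$ representing $o$. Each $u=(p,r)\in Y_o\cap\Pi^2$ has a unique vector $\hat u\notin\langle e\rangle$ with $p=\langle\hat u\rangle$ and $r=\langle\hat u+e\rangle$: if $p=\langle p_0\rangle$, then $r=\langle\alpha p_0+\beta e\rangle$ with $\alpha,\beta\ne0$, and $\hat u=(\alpha/\beta)p_0$. Set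
$$v\circ w=(x'',y'')=(\langle\hat v+\hat w\rangle,\langle\hat v+\hat w+e\rangle).$$

Since $o,x,x'$ are non-collinear, $e,\hat v,\hat w$ are independent, so $\hat v+\hat w\notin\langle e\rangle$ and $v\circ w\in Y_o$.

**Lemma 8.** The operation depends only on incidences. Moreover $v\circ w$ is defined iff $w\circ v$ is, and then they are equal; and if $v\circ w$ is defined, then $(v\circ w)\circ w$ is defined and equals $v$.

**Proof.** We claim that
$$y''=yx'\cap xy',\qquad x''=xx'\cap oy''. \tag{4}$$
Indeed $\hat v+\hat w+e$ is $(\hat v+e)+\hat w$ and also $\hat v+(\hat w+e)$; and $\hat v+\hat w$ is in the span of $\hat v,\hat w$ and in the span of $e$ and $\hat v+\hat w+e$. The intersecting lines are distinct. If $yx'=xy'$, this line contains $x,y$, hence $o$, and also $x'$, contradicting that $o,x,x'$ are non-collinear. And $o\notin xx'$. So (4) determines $(x'',y'')$ without coordinates. Symmetry is clear. For the last statement, $e,\hat v+\hat w,\hat w$ are independent, so $(o,x'',x')$ is non-collinear in the same plane $\Pi$, hence planar. Computing in $\Pi$, the result has vector $\hat v+\hat w+\hat w=\hat v$,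 because the characteristic is 2. $\square$

Example: with $e=(0,0,1)$, $\hat v=(1,0,0)$, $\hat w=(0,1,0)$ we have $y=(1{:}0{:}1)$, $y'=(0{:}1{:}1)$. The line $yx'$ consists of the points $(s{:}t{:}s)$ and $xy'$ of the points $(s{:}t{:}t)$; they meet in $y''=(1{:}1{:}1)$. The line $xx'$ is $(s{:}t{:}0)$ and $oy''$ is $(s{:}s{:}t)$; they meet in $x''=(1{:}1{:}0)$.

Inside one plane the operation is vector addition. The content of the next lemma is that it is associative for three elements which do not lie in a common plane; it is a statement of solid geometry proved from planes alone.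

**Lemma 9.** Let $v_i=(x_i,y_i)\in Y_o$, $i=1,2,3$, and assume:

* (i) $(o,x_1,x_2)$, $(o,x_2,x_3)$ are planar; put $v_1\circ v_2=(x_{12},y_{12})$, $v_2\circ v_3=(x_{23},y_{23})$;
* (ii) $(o,x_{12},x_3)$, $(o,x_1,x_{23})$ are planar; call their planes $\Pi_1,\Pi_2$;
* (iii) $(y_2,x_1,x_3)$, $(x_2,y_1,x_3)$, $(x_2,x_1,y_3)$, $(x_2,x_1,x_3)$ are planar;
* (iv) $x_3\notin\Pi(o,x_1,x_2)$.

Then $(v_1\circ v_2)\circ v_3$ and $v_1\circ(v_2\circ v_3)$ are defined and equal.

**Step 1: names for the lines.** Both sides are defined by (i) and (ii). Write the left side as $(x_{123},y_{123})$ and the right side as $(x',y')$. Let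
$$A=y_{12}x_3,\quad C=x_{12}y_3\quad(\text{lines in }\Pi_1),\qquad E=x_1y_{23},\quad D=y_1x_{23}\quad(\text{lines in }\Pi_2).$$
The lines exist: by (ii) the lines $ox_{12},ox_3$ are distinct, so points other than $o$ on them are distinct; the same holds for $ox_1,ox_{23}$. By (4), $A\cap C=\{y_{123}\}$ and $E\cap D=\{y'\}$.

**Step 2: the two planes are in general position.** First, $x_1\notin\Pi_1$. Otherwise $\Pi_1$ contains $o,x_1,x_{12}$, which are non-collinear points of $\Pi(o,x_1,x_2)$ (the vectors $e,\hat v_1,\hat v_1+\hat v_2$ are independent). By (P2), $\Pi_1=\Pi(o,x_1,x_2)$, and this contains $x_3$, contradicting (iv).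

Second, $x_3\notin\Pi_2$. Otherwise $\Pi_2$ contains the line $x_3x_{23}$, which is $x_2x_3$ because $x_{23}\in x_2x_3$ and $x_{23}\ne x_3$. So $x_2\in\Pi_2$, hence $\Pi_2=\Pi(o,x_1,x_2)\ni x_3$, again contradicting (iv).

**Step 3: four pairs of meeting lines.** We exhibit a plane containing both lines in each case, using that the formula (4) puts $y_{12}$ on $y_1x_2$ and $x_1y_2$, $x_{12}$ on $x_1x_2$, and similarly for indices 2, 3.

* $A$ meets $E$: both lie in $\Pi(y_2,x_1,x_3)$, since $y_{12}\in x_1y_2$ and $y_{23}\in y_2x_3$.
* $A$ meets $D$: both lie in $\Pi(x_2,y_1,x_3)$, since $y_{12}\in y_1x_2$ and $x_{23}\in x_2x_3$.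
* $E$ meets $C$: both lie in $\Pi(x_2,x_1,y_3)$, since $x_{12}\in x_1x_2$ and $y_{23}\in x_2y_3$.
* $x_{12}x_3$ meets $x_1x_{23}$ in some point $t$: both lie in $\Pi(x_2,x_1,x_3)$.

**Step 4: $y_{123}=y'$.** Since $x_1\in E\setminus\Pi_1$, the line $E$ meets $\Pi_1$ in at most one point. It meets $A$ and $C$, both in $\Pi_1$; so the meeting point is the same, namely the point of $A\cap C$. Hence $y_{123}\in E$. Since $x_3\in A\setminus\Pi_2$, the line $A$ meets $\Pi_2$ in at most one point. It meets $E$ and $D$, both in $\Pi_2$, so $y'\in A$. Thus $y_{123}$ and $y'$ both lie in $A\cap E$. As $A\subset\Pi_1$ and $E\not\subset\Pi_1$, we have $A\ne E$, so $y_{123}=y'$.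

**Step 5: $x_{123}=x'$.** The line $K=oy_{123}=oy'$ lies in $\Pi_1\cap\Pi_2$, and $\Pi_1\ne\Pi_2$ since $x_1\in\Pi_2\setminus\Pi_1$. By (P3), $\Pi_1\cap\Pi_2=K$. Since $x_{12}x_3\subset\Pi_1$ and $x_1x_{23}\subset\Pi_2$, the point $t$ lies on $K$. By (4), $x_{123}$ is the only point of $x_{12}x_3\cap K$ and $x'$ is the only point of $x_1x_{23}\cap K$. So $x_{123}=t=x'$. $\square$

## 9. A partial operation that is almost an elementary abelian 2-group

**Lemma 10.** Let $Y$ be a set, $|Y|=N\ge1$, with a partial binary operation $\circ$ such that

1. $v\circ w$ is defined iff $w\circ v$ is, and then they are equal;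
2. if $v\circ w$ is defined, then $(v\circ w)\circ w$ is defined and equals $v$;
3. for all but at most $\theta N^3$ triples, $(u\circ v)\circ w$ and $u\circ(v\circ w)$ are both defined and equal, where $\theta>0$.

If $\delta:=\theta^{1/3}\le1/100$, then $1-\delta\le2^m/N\le1+5\delta$ for some integer $m$.

Example: $Y=\mathbb F_2^m\setminus\{0\}$ with $v\circ w=v+w$ for $v\ne w$, undefined for $v=w$. Conditions 1 and 2 hold: $(v+w)+w=v$, and $v+w\ne w$. Condition 3 fails only if $u=v$, $v=w$ or $u+v=w$, so for at most $3N^2$ triples. Here $2^m/N=1+1/N$. The element 0 is missing from $Y$, so the group has to be recovered from outside $Y$; we build it from permutations.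

**Step 1: permutations of $Y$.** Let $D_v=\{x:v\circ x\text{ defined}\}$. For $x\in D_v$, conditions 1 and 2 give $v\circ(v\circ x)=(x\circ v)\circ v=x$. So $x\mapsto v\circ x$ is an involution of $D_v$. Extend it by the identity to a permutation $\lambda_v$ of $Y$; so $\lambda_v^2=\mathrm{id}$. In particular $x\mapsto v\circ x$ is injective where defined. On permutations of $Y$ use
$$d(f,g)=\frac{|\{x:f(x)\ne g(x)\}|}N .$$
This is a metric, and $d(hf,hg)=d(f,g)=d(fh,gh)$ because $h$ is a bijection. Multiplying by $f$ on the left and $g$ on the right, $d(f^{-1},g^{-1})=d(g,f)$. Write $f\approx_\gamma g$ for $d(f,g)\le\gamma$.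

**Step 2: most pairs multiply correctly.** Call $(v,w)$ *good* if $v\circ w$ is defined and $\lambda_v\lambda_w\approx_\delta\lambda_{v\circ w}$. Taking inverses, a good $(v,w)$ satisfies $\lambda_w\lambda_v\approx_\delta\lambda_{v\circ w}$. So goodness is symmetric and
$$\lambda_v\lambda_w\approx_{2\delta}\lambda_w\lambda_v\quad\text{for good }(v,w). \tag{5}$$
If $(v,w,x)$ is not exceptional in condition 3, then $\lambda_v\lambda_w(x)=v\circ(w\circ x)=(v\circ w)\circ x=\lambda_{v\circ w}(x)$. Hence each non-good pair $(v,w)$ yields at least $\delta N$ exceptional triples $(v,w,x)$ (all $N$ of them if $v\circ w$ is undefined). So there are at most $\theta N^2/\delta$ non-good pairs. Let $Y_1$ be the set of $v$ for which at most $\delta N$ elements $w$ have $(v,w)$ not good. Then $|Y\setminus Y_1|\le\theta N/\delta^2=\delta N$; in particular $Y_1\neq\emptyset$. For $v\in Y_1$ we have $|Y\setminus D_v|\le\delta N$.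

**Step 3: separation.** This step shows that different elements of $Y_1$ give very different permutations. Let $v\ne v'$ in $Y_1$. If $x\in D_v\cap D_{v'}$ and $v\circ x=v'\circ x$, then $v=(v\circ x)\circ x=(v'\circ x)\circ x=v'$, a contradiction. So $d(\lambda_v,\lambda_{v'})\ge1-2\delta$.

**Step 4: many representations of one product.** Let $v,w\in Y_1$. Call $r$ *admissible* for $(v,w)$ if $(v,r),(w,r)$ are good and $a=v\circ r$, $b=r\circ w$ lie in $Y_1$. Each of the four conditions excludes at most $\delta N$ elements $r$ (for the last two, use injectivity of $r\mapsto v\circ r$ and $r\mapsto r\circ w$). So all but at most $4\delta N$ elements are admissible, and for admissible $r$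
$$\lambda_v\lambda_w=(\lambda_v\lambda_r)(\lambda_r\lambda_w)\approx_{2\delta}\lambda_a\lambda_b. \tag{6}$$

**Step 5: a dichotomy.** Let $T=\{\lambda_v\lambda_w:v,w\in Y_1\}$. We show that for $f,g\in T$ either $d(f,g)\le4\delta$ or $d(f,g)\ge1-6\delta$. Let $f=\lambda_v\lambda_w$ and $g=\lambda_{v'}\lambda_{w'}$. We want to rewrite both with the same second factor. The maps $r\mapsto\lambda_w(r)$ and $r\mapsto\lambda_{w'}\lambda_w(r)$ are permutations. So for all but $9\delta N<N$ of the $r$: $r$ is admissible for $(v,w)$ (excluding $4\delta N$); $b=r\circ w\in D_{w'}$ (excluding $\delta N$); and $r'=b\circ w'$ is admissible for $(v',w')$ (excluding $4\delta N$). Take such an $r$. Then $r'\circ w'=b$ by condition 2, and (6) gives $f\approx_{2\delta}\lambda_a\lambda_b$ and $g\approx_{2\delta}\lambda_{a'}\lambda_b$ with $a=v\circ r$, $a'=v'\circ r'$ in $Y_1$. If $a=a'$, then $d(f,g)\le4\delta$. Otherwise, by Step 3, $d(f,g)\ge d(\lambda_a,\lambda_{a'})-4\delta\ge1-6\delta$.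

Since $8\delta<1-6\delta$, the relation $f\sim g\iff d(f,g)\le4\delta$ is an equivalence relation on $T$, and elements of $T$ at distance less than $1-6\delta$ are equivalent.

**Step 6: the classes form a group.** First, for $f,g\in T$ there is $h\in T$ with $fg\approx_{4\delta}h$. Let $f=\lambda_v\lambda_w$, $g=\lambda_{v'}\lambda_{w'}$. As in Step 5, excluding at most $9\delta N$ elements, choose $r$ admissible for $(v,w)$ such that $a=r\circ w\in D_{v'}$ and $r'=v'\circ a$ is admissible for $(v',w')$. Then $v'\circ r'=a$. By (6), $f\approx_{2\delta}\lambda_{v\circ r}\lambda_a$ and $g\approx_{2\delta}\lambda_a\lambda_b$ with $b=r'\circ w'$. As $\lambda_a^2=\mathrm{id}$, $fg\approx_{4\delta}\lambda_{v\circ r}\lambda_b\in T$.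

Put $[f][g]=[h]$. If $f\sim f'$, $g\sim g'$ and $h,h'$ are corresponding products, then $d(fg,f'g')\le8\delta$, so $d(h,h')\le16\delta<1-6\delta$ and $h\sim h'$. So the product is well defined. Representatives of $([f][g])[h]$ and $[f]([g][h])$ can be taken within $8\delta$ of $fgh$, hence within $16\delta$ of each other, so the product is associative. We have $\mathrm{id}=\lambda_v\lambda_v\in T$, and $[\mathrm{id}]$ is the identity. If $f=\lambda_v\lambda_w$, then $f^{-1}=\lambda_w\lambda_v\in T$, and $[f^{-1}]$ is the inverse of $[f]$. So $\mathcal G=T/{\sim}$ is a finite group.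

**Step 7: exponent 2.** Let $v,w\in Y_1$ and $f=\lambda_v\lambda_w$. Choose $r$ such that $(v,r),(w,r)$ are good and, for $a=v\circ r$, also $(w,a)$ is good; at most $3\delta N<N$ elements $r$ are excluded. From $\lambda_v\lambda_r\approx_\delta\lambda_a$ we get $\lambda_v\approx_\delta\lambda_a\lambda_r$. Using (5) twice,
$$\lambda_v\lambda_w\approx_\delta\lambda_a\lambda_r\lambda_w\approx_{2\delta}\lambda_a\lambda_w\lambda_r\approx_{2\delta}\lambda_w\lambda_a\lambda_r\approx_\delta\lambda_w\lambda_v .$$
So $d(f,f^{-1})\le6\delta<1-6\delta$, hence $[f]=[f^{-1}]=[f]^{-1}$ and $[f]^2$ is the identity. A finite group in which every element squares to the identity is a vector space over $\mathbb F_2$, so $|\mathcal G|=2^m$.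

**Step 8: the size of the group.** For fixed $w_0\in Y_1$ and $v\ne v'$ in $Y_1$, $d(\lambda_v\lambda_{w_0},\lambda_{v'}\lambda_{w_0})=d(\lambda_v,\lambda_{v'})\ge1-2\delta>4\delta$. So $v\mapsto[\lambda_v\lambda_{w_0}]$ is injective on $Y_1$ and $2^m\ge(1-\delta)N$. Conversely, by Step 4 the class of $\lambda_v\lambda_w$ contains $\lambda_a\lambda_b$ for at least $(1-4\delta)N$ pairs $(a,b)\in Y_1^2$, distinct because $a=v\circ r$ determines $r$. Each pair $(a,b)$ belongs to one class, so $2^m(1-4\delta)N\le N^2$. Finally $1/(1-4\delta)\le1+5\delta$, since $(1+5\delta)(1-4\delta)=1+\delta-20\delta^2\ge1$ for $\delta\le1/20$. $\square$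

## 10. Counting failing triples: proof of Proposition 5

Assume that all but at most $\eta n^3$ ordered triples are planar. We look for a point $o$ such that $Y_o$ satisfies the hypotheses of Lemma 10 with small $\theta$. Conditions 1 and 2 hold for every $o$ by Lemma 8.

**Step 1: tuples failing Lemma 9.** Consider tuples $(o,v_1,v_2,v_3)$ with $v_i=(x_i,y_i)\in Y_o$. We show that each of the eight planarity conditions in (i)–(iii) fails for at most $Q^3\eta n^4$ tuples, where (ii) is considered only when (i) holds.

* For (i), a non-planar $(o,x_1,x_2)$ extends in at most $Q$ ways to $y_1$, $Q$ ways to $y_2$ and $Qn$ ways to $v_3$. Similarly for $(o,x_2,x_3)$.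
* For (ii), given a non-planar $(o,x_{12},x_3)$, choose $y_{12}$ ($\le Q$ ways), $v_1$ ($\le Qn$) and $y_3$ ($\le Q$). Then $v_2=(v_1\circ v_2)\circ v_1$ is determined, by Lemma 8. Similarly, given $(o,x_1,x_{23})$, choose $y_1$, $y_{23}$, $v_3$; then $v_2=(v_2\circ v_3)\circ v_3$.
* For (iii), given the non-planar triple choose $o$ ($\le n$ ways). The three remaining points among the $x_i,y_i$ lie on known lines through $o$ ($\le Q^3$ ways).

Condition (iv) fails for at most $Q^3(q^2+q+1)n^3\le Q^3\eta n^4$ tuples when $n\ge(q^2+q+1)/\eta$: choose $o,x_1,x_2$, then $x_3$ in the plane, then the $y_i$. So at most $9Q^3\eta n^4$ tuples fail some condition.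

**Step 2: choosing $o$.** Fewer than $n/3$ points $o$ have more than $27Q^3\eta n^3$ failing triples in $Y_o^3$. Fewer than $n/3$ points $o$ are the first entry of more than $3\eta n^2$ non-planar triples $(o,x,x')$. Fix an $o$ of neither kind. Each $x\in V$ not joined to $o$ (including $x=o$) gives $n$ non-planar triples $(o,x,x')$, $x'\in V$. So at most $3\eta n$ points are not joined to $o$, and by (3)
$$(1-3\eta)Qn\le N:=|Y_o|\le Qn.$$

**Step 3: applying Lemma 10.** By Lemma 9 the number of triples violating condition 3 is at most $27Q^3\eta n^3\le\frac{27\eta}{(1-3\eta)^3}N^3$. For $\eta\le1/20$ we have $27/(1-3\eta)^3\le27/0.85^3<60$. So Lemma 10 applies with $\theta=60\eta$, once $(60\eta)^{1/3}\le1/100$, and gives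
$$\frac{2^m}{Qn}\in\big[(1-\theta^{1/3})(1-3\eta),\ 1+5\theta^{1/3}\big].$$
Taking $\eta$ small in terms of $\varepsilon$ proves Proposition 5, and the proof of Theorem 1 is complete. $\square$

## 11. Supports, the constant $c$, and $PG(D,q)$ for general $k$

From now on $k\ge3$ and $q=2^t\ge\max(4,k)$, and $P,F,c,\rho$ are as in Theorem 2. Put $g=s_{k-1}-(k-1)$.

**Definition (support).** For a basis $I$ of $PG(k-2,q)$ and a point $z\notin I$, $\mathrm{supp}_I(z)$ is the minimal subset of $I$ spanning $z$. It has size at least 2.

There are $\binom{k-1}i(q-1)^{i-1}$ points with support of size $i$: choose the support, then nonzero coefficients up to a common scalar. So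
$$c=\sum_{z\notin I}\frac1{|\mathrm{supp}_I(z)|+1}\le\frac g3 .$$
For $k=4$, $q=4$: there are 9 points with support of size 2 and 9 with support of size 3, so $g=18$ and $c=\frac93+\frac94=\frac{21}4$.

Two inequalities are used later. The points with support of size 2 show $g\ge q-1\ge3$, so $g-1\ge\frac g3+1$. And $s_k=qs_{k-1}+1\ge ks_{k-1}+1$. Hence
$$g-1\ge c+1,\qquad \frac{s_k-k}k\ge s_{k-1}-1\ge g-1\ge c+1. \tag{7}$$

**Proposition 11.** Let $D\ge k-1$, $n=s_{D+1}$, and let $R$ be the $k$-graph of dependent $k$-sets of $PG(D,q)$. Then $R$ is $F$-saturated and $e(R)\le c\binom n{k-1}+O(n^{k-2})=(\rho+o(1))n^{k-1}$.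

**Step 1: counting edges.** A $k$-set $J$ of rank $k-1$ has, up to scaling, one linear relation. The points occurring in it form the unique circuit of $J$, and the independent $(k-1)$-subsets of $J$ are obtained by deleting one element of the circuit. If $I$ is independent of size $k-1$ and $z\in\langle I\rangle\setminus I$, the circuit of $I\cup z$ has size $|\mathrm{supp}_I(z)|+1$. Give each pair $(I,z)$ the weight $1/(|\mathrm{supp}_I(z)|+1)$. Each $J$ of rank $k-1$ arises from as many pairs as its circuit has elements, so it gets total weight 1; each $I$ contributes total weight $c$. So the number of $k$-sets of rank $k-1$ is $c$ times the number of independent $(k-1)$-sets, at most $c\binom n{k-1}$. A $k$-set of rank at most $k-2$ is contained in a flat spanned by at most $k-2$ of its points, and such a flat has a bounded number of points, so there are $O(n^{k-2})$ of these.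

**Step 2: embeddings of $P$ preserve flats.** Let $\varphi:P\to R$ be an embedding, and let $H$ be a hyperplane of $PG(k-1,q)$. All $k$-subsets of $H$ are dependent, so all $k$-subsets of $\varphi(H)$ are dependent and $\varphi(H)$ has rank at most $k-1$. As it has $s_{k-1}$ points, it is a flat of rank $k-1$. Every flat $U$ of rank $r\le k-1$ is an intersection of hyperplanes. By injectivity $\varphi(U)$ is the intersection of their images, so it is a flat; it has $s_r$ points, so its rank is $r$.

**Step 3: $R$ is $F$-free.** Let $e^*=\{v_1,\dots,v_k\}$. We show by induction that $\langle\varphi(v_1),\dots,\varphi(v_r)\rangle=\varphi(\langle v_1,\dots,v_r\rangle)$ for $r\le k-1$. The case $r=1$ is clear. For $r\ge2$, $\varphi(v_r)\notin\varphi(\langle v_1,\dots,v_{r-1}\rangle)=\langle\varphi(v_1),\dots,\varphi(v_{r-1})\rangle$ by injectivity and induction, so the left side has rank $r$. It is contained in the right side, a flat of rank $r$ by Step 2. So they are equal. Finally $\varphi(v_k)\notin\varphi(\langle v_1,\dots,v_{k-1}\rangle)$, so $\varphi(e^*)$ is independent and not an edge of $R$.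

**Step 4: saturation.** A non-edge of $R$ is an independent $k$-set. The flat it spans is a $PG(k-1,q)$, all of whose dependent $k$-sets are in $R$. With the new edge they form $F$. $\square$

## 12. Patterns and tight $(k-1)$-sets

Let $G$ be $F$-saturated on $n$ vertices with $e(G)\le(\rho+\delta)n^{k-1}$, $0<\delta\le1$. The letter $I$ always denotes a $(k-1)$-set of vertices, and $N(I)=\{x:I\cup x\in G\}$, $d(I)=|N(I)|$. A *copy $B$ of $P$ in $G$ with basis $e$* is the image of an embedding $\varphi:P\to G$ with $\varphi^{-1}(e)$ a basis; $B$ carries the geometry transported by $\varphi$. In that case $e\notin G$, since otherwise $B+e\cong F$ lies in $G$.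

The plan is that of Section 4, but for $k\ge4$ the edges at $I$ no longer all have the same number of light subsets. To know the right weight we must record, for each neighbor $z$ of $I$, which support it has.

**Constants.** Fix an integer $K\ge k(c+1)$ with $K>g$, and let $M=2^K+2^K2^{(k-1)g}$. Let $0<\nu\le\frac12$ and $\tau=\nu/M$. Call $I$ *heavy* if $d(I)\ge\tau n$, else *light*. As $\sum_Id(I)=k\,e(G)$, there are $O(n^{k-2})$ heavy sets (constants in $O(\cdot)$ may depend on $\tau$). For an edge $e$, $\lambda(e)$ is the number of light $(k-1)$-subsets of $e$. For light $I$ put $w(I)=\sum_{x\in N(I)}1/\lambda(I\cup x)\ge d(I)/k$. As before $\sum_{\text{light}}w\le e(G)$. We assume that $n$ is large in terms of $\delta$ and $\nu$.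

**Definition (types and patterns).** Let $x\notin I\cup N(I)$, and let $\varphi$ be a copy of $F$ in $G+(I\cup x)$ using the edge $I\cup x$. Put $f=\varphi^{-1}(I\cup x)$, an edge of $F$, and $I_0=\varphi^{-1}(I)$. Every edge of $F$ other than $f$ is mapped into $G$.

* *Type 1:* $f=e^*$. Put $H_0=\langle I_0\rangle$ and $N''=\varphi(H_0\setminus I_0)$. For $p\in H_0\setminus I_0$ the set $I_0\cup p$ is dependent, so $N''\subset N(I)$, and $|N''|=g$. For $z\in N''$ let $\sigma(z)\subset I$ be the image of $\mathrm{supp}_{I_0}(\varphi^{-1}(z))$. The pattern is $(1,N'',\sigma)$. If $y\in I\setminus\sigma(z)$, then $S=(I\setminus y)\cup z$ is the image of a dependent set, since it contains $z$ and all of $\sigma(z)$; so $S\cup x\in G$.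
* *Type 2a:* $f$ and $I_0$ are both dependent. Then $I_0\cup p\in P$ for all points $p\notin I_0$. Leaving out the point $\varphi^{-1}(x)$, we get $d(I)\ge s_k-k$.
* *Type 2b:* $f$ is dependent and $I_0$ is independent; so $f\subset H_0=\langle I_0\rangle$. Put $N'=\varphi(H_0\setminus f)$. As before $N'\subset N(I)$, and $|N'|=s_{k-1}-k=g-1$. The pattern is $(2,N')$. For $z\in N'$ and every $(k-1)$-set $S\subset I\cup z$ with $S\ne I$, the preimage of $S\cup x$ is a $k$-subset of $H_0$ containing $\varphi^{-1}(z)\notin f$. It is dependent and different from $f$, so $S\cup x\in G$.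

If $d(I)<K$, there are at most $M$ possible patterns for $I$: at most $2^K$ choices of $N'$ or $N''$ in $N(I)$, and at most $(2^{k-1})^g$ functions $\sigma$. A vertex $x$ *admits* a pattern for $I$ if some copy for $I\cup x$ has it. A pattern is *popular* for $I$ if at least $\tau n$ vertices $x$ admit it.

Example: let $G=R$ be as in Proposition 11 with $n$ large. A dependent $(k-1)$-set has codegree $n-k+1$ and is heavy. An independent $I$ has $N(I)=\langle I\rangle\setminus I$, so $d(I)=g$ and $I$ is light. Let $x\notin\langle I\rangle$. Type 2a is impossible, since $s_k-k\ge k(g-1)>g$ by (7). Type 2b is impossible: for $z\in N'$ and $y\in\mathrm{supp}_I(z)$, the set $S=(I\setminus y)\cup z$ is a basis of $\langle I\rangle$, and $S\cup x\in R$ would give $x\in\langle I\rangle$. In type 1, the argument in Steps 2 and 3 of Proposition 11 gives $\varphi(\langle J\rangle)=\langle\varphi(J)\rangle$ for all $J\subset I_0$, so the pattern is $(1,\langle I\rangle\setminus I,\mathrm{supp}_I)$. Thus $I$ has one pattern, admitted by all $x\notin\langle I\rangle$. The light $(k-1)$-subsets of $I\cup z$ are the independent ones,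 so $\lambda(I\cup z)=|\mathrm{supp}_I(z)|+1$ and $w(I)=c$.

**Lemma 12.** Let $\kappa=1/k^2$ and let $I$ be light. Then $w(I)\ge c$. If $w(I)<c+\kappa$, then $w(I)=c$, $d(I)=g$, no copy (for any $I\cup x$) is of type 2a, some pattern is popular for $I$, and every popular pattern for $I$ equals $(1,N(I),\sigma_I)$, where
$$\sigma_I(z)=\{y\in I:(I\setminus y)\cup z\text{ is light}\}.$$

Light sets $I$ with $w(I)<c+\kappa$ are called *tight*.

**Step 1: a popular pattern exists.** Suppose $w(I)<c+\kappa$. Then $d(I)\le kw(I)<k(c+1)\le K$. Type 2a does not occur, as by (7) it would give $w(I)\ge d(I)/k\ge(s_k-k)/k\ge c+1$. So each of the at least $n-K-k$ vertices $x\notin I\cup N(I)$ admits one of at most $M$ patterns. Some pattern is admitted by at least $(n-K-k)/M\ge\nu n/M=\tau n$ vertices.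

**Step 2: popular patterns are of type 1.** If $(2,N')$ is popular and $z\in N'$, then all $(k-1)$-subsets of $I\cup z$ except $I$ have codegree at least $\tau n$ and are heavy. So $\lambda(I\cup z)=1$ and $w(I)\ge|N'|=g-1\ge c+1$ by (7), a contradiction.

**Step 3: comparing $w(I)$ with $c$.** Let $(1,N'',\sigma)$ be popular. For $z\in N''$ and $y\in I\setminus\sigma(z)$, the set $(I\setminus y)\cup z$ is heavy. Hence $\lambda(I\cup z)\le|\sigma(z)|+1$. Since $c=\sum_{z\in N''}1/(|\sigma(z)|+1)$ by transport of the geometry,
$$w(I)-c\ \ge\ \frac{d(I)-g}k+\sum_{z\in N''}\Big(\frac1{\lambda(I\cup z)}-\frac1{|\sigma(z)|+1}\Big),$$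
with all terms on the right non-negative. So $w(I)\ge c$. A non-zero first term is at least $\frac1k$. A non-zero term of the sum is at least $\frac1{k-1}-\frac1k=\frac1{k(k-1)}$, because $\lambda(I\cup z)<|\sigma(z)|+1\le k$. Both exceed $\kappa$, so all terms vanish: $d(I)=g$, $N''=N(I)$ and $\lambda(I\cup z)=|\sigma(z)|+1$ for all $z$.

**Step 4: identifying $\sigma$.** By Step 3, $\sigma_I(z)\subset\sigma(z)$. As $I$ itself is light, $|\sigma_I(z)|=\lambda(I\cup z)-1=|\sigma(z)|$. So $\sigma=\sigma_I$. Finally $w(I)=\sum_z1/(|\sigma(z)|+1)=c$. $\square$

Hence $e(G)\ge c\binom n{k-1}-O(n^{k-2})$. Taking $\nu=\frac12$ and $\delta=1$, this holds for every $F$-saturated $G$ with at most $(\rho+1)n^{k-1}$ edges, and $G$ with more edges satisfies $e(G)\ge\rho n^{k-1}$ anyway. With Proposition 11, $\liminf\mathrm{sat}(n,F)/n^{k-1}=\rho$, attained along $n=s_{D+1}$. This is the first part of Theorem 2.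

## 13. Regular $k$-sets

**Excess.** As $c\binom n{k-1}=\rho n^{k-1}-O(n^{k-2})$ and only $O(n^{k-2})$ sets are heavy, $\sum_{\text{light}}(w-c)\le2\delta n^{k-1}$ for large $n$. A light non-tight set has $w-c\ge\kappa$, so there are at most $2\delta\kappa^{-1}n^{k-1}$ of them. For these, $d\le kw=k(w-c)+kc\le(k+kc/\kappa)(w-c)$, so
$$\sum_{\text{light non-tight}}d(I)\le C\delta n^{k-1}. \tag{8}$$
From here on $C$ and $C_i$ denote constants depending only on $k,q$ (and $i$).

**Definition ($\ell_I$, regular).** For tight $I$ and distinct $a,b\in I$ put $\ell_I(ab)=\{a,b\}\cup\{z\in N(I):\sigma_I(z)=\{a,b\}\}$. A $k$-set $e$ is *regular* if $e\notin G$, all $I\subset e$ are tight, and for every $I\subset e$ with $e=I\cup x$, every pattern for $I$ admitted by $x$ is popular.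

In the example $G=R$, $\ell_I(ab)$ is the projective line $ab$, and the regular sets are exactly the independent $k$-sets: for these all $I\subset e$ are tight and the only pattern is popular, and a dependent $k$-set is an edge.

For $k=3$ we could define lines by pairs alone. For $k\ge4$ the set $\ell_I(ab)$ might depend on $I$ and not only on $a,b$. The next steps show that this is harmless for most sets.

**Step 1: few $k$-sets are non-regular.** There are $O(n^{k-1})$ $k$-sets that are edges or contain a heavy set, and at most $2\delta\kappa^{-1}n^k$ that contain a light non-tight set. For each tight $I$, at most $M\tau n=\nu n$ vertices $x$ admit an unpopular pattern. So, for large $n$, at most $C_0(\delta+\nu)n^k$ $k$-sets are non-regular.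

**Step 2: a regular $k$-set is a basis of a copy of $P$.** Let $e$ be regular. Some copy of $F$ in $G+e$ uses $e$. Take any $I\subset e$. The copy is not of type 2a with respect to $I$, by Lemma 12. It is not of type 2b, since its pattern would be popular by regularity, contradicting Lemma 12. So it is of type 1, and there is a copy of $P$ in $G$ with basis $e$.

**Step 3: lines do not depend on the copy.** Let $B$ be any copy of $P$ in $G$ with basis $e$ and let $\{a,b\}\subset I\subset e$. Then the line of $B$ through $a,b$ is $\ell_I(ab)$. Indeed $B+e$ is a type 1 copy of $F$ in $G+e$. Its pattern for $I$ is popular, hence equal to $(1,N(I),\sigma_I)$. The points of the line of $B$ through $a,b$ other than $a,b$ are those with support $\{a,b\}$. So $\ell_I(ab)$ is the same for all $I$ with $\{a,b\}\subset I\subset e$; denote it by $\ell_e(ab)$. Put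
$$\mathrm{nb}(e)=\{(e\setminus b)\cup x:\ a\ne b\text{ in }e,\ x\in\ell_e(ab)\setminus\{a,b\}\}.$$
Every $e'\in\mathrm{nb}(e)$ is again a $k$-element basis of every copy $B$ with basis $e$: a basis point $b$ was replaced by another point of the line $ab$, different from $a$.

**Definition ($\mathrm{Reg}_i$).** $\mathrm{Reg}_0$ is the set of regular $k$-sets, and $\mathrm{Reg}_{i+1}=\{e\in\mathrm{Reg}_i:\mathrm{nb}(e)\subset\mathrm{Reg}_i\}$.

In the example $G=R$, the members of $\mathrm{nb}(e)$ are independent for $e$ independent, so all $\mathrm{Reg}_i$ are equal to the set of independent $k$-sets.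

**Lemma 13.** At most $C_i(\delta+\nu)n^k$ $k$-sets are not in $\mathrm{Reg}_i$.

**Proof.** By induction; $i=0$ is Step 1. Let $e\in\mathrm{Reg}_i\setminus\mathrm{Reg}_{i+1}$, so there is $e'=(e\setminus b)\cup x\in\mathrm{nb}(e)\setminus\mathrm{Reg}_i$ with $x\in\ell_e(ab)$. We must bound the number of $e$ that can lead to the same $e'$. Choose $I$ with $\{a,b\}\subset I\subset e$, let $\{y\}=e\setminus I$ and $I'=(I\setminus b)\cup x=e'\setminus y$. As $I$ is tight and $b\in\sigma_I(x)=\{a,b\}$, the set $I'$ is light, by the definition of $\sigma_I$. Also $b\in N(I')$, because $I'\cup b=I\cup x\in G$. Moreover $e=(I'\setminus x)\cup\{b,y\}$.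

If $I'$ is not tight, $e$ is determined by $(I',b,x,y)$ with $I'$ light non-tight, $b\in N(I')$ and $x\in I'$. By (8) there are at most $(k-1)n\cdot C\delta n^{k-1}$ such tuples. If $I'$ is tight, $e$ is determined by $e'\notin\mathrm{Reg}_i$, $y,x\in e'$ and $b\in N(I')$, where $|N(I')|=g$; this gives at most $k^2g\,C_i(\delta+\nu)n^k$ possibilities. So $C_{i+1}=C_i+(k-1)C+k^2gC_i$ works. $\square$

## 14. Moving triangles in a plane: proof of Theorem 2

To apply Proposition 5 we need three-point geometry. We fix $k-3$ points $A$ of the basis and let the other three move.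

**Step 1: moves of triangles.** We show that there is $r_0=r_0(q)$ such that any ordered triangle (non-collinear ordered triple) of points of $PG(2,q)$ can be transformed into any other by at most $r_0$ moves, each replacing a vertex $b$ by another point $x\ne a,b$ of the line $ab$, where $a$ is another vertex. Choose representing vectors as columns of matrices $U=(u_1,u_2,u_3)$ and $W=(v_1,v_2,v_3)$, with $v_3$ scaled so that $\det U=\det W$. Then $W=UX$ with $X\in SL_3(\mathbb F_q)$, and $X$ is a product of elementary matrices $1+\mu E_{ij}$ ($\mu\ne0$, $i\ne j$). Right multiplication by $1+\mu E_{ij}$ replaces the $j$-th column $u_j$ by $u_j+\mu u_i$, which is a move. The number of factors needed is bounded since $SL_3(\mathbb F_q)$ is finite.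

**Step 2: choice of $A$ and of the constants.** Given $\varepsilon$, let $\eta$ be as in Proposition 5. Call a pair $(A,(a,b,c))$, with $A\subset V$ a $(k-3)$-set and $(a,b,c)\in V^3$, *bad* if $\{a,b,c\}\cup A$ is not a $k$-set in $\mathrm{Reg}_{r_0}$. For each $A$, at most $3n^2+3(k-3)n^2\le3kn^2$ triples have a repeated entry or an entry in $A$. Each $k$-set arises from $k(k-1)(k-2)$ pairs. By Lemma 13 there are at most
$$\binom n{k-3}3kn^2+k^3C_{r_0}(\delta+\nu)n^k$$
bad pairs. Since $\binom n{k-3}\ge(n/k)^{k-3}$ for $n\ge k$, averaging gives an $A$ that is in at most $3kn^2+k^kC_{r_0}(\delta+\nu)n^3$ bad pairs. Choose $\delta,\nu$ so small that this is at most $\eta n^3$ for large $n$, and fix such an $A$. (For $k=3$, $A=\emptyset$.)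

**Step 3: the line system.** Let $\mathcal L$ be the set of $(q+1)$-sets $m\subset V$ such that for all distinct $u,v\in m$ the set $\{u,v\}\cup A$ is a tight $(k-1)$-set with $\ell_{\{u,v\}\cup A}(uv)=m$. Two members of $\mathcal L$ sharing two points $u,v$ coincide, because both equal $\ell_{\{u,v\}\cup A}(uv)$.

**Step 4: triples that are not bad are planar.** Let $e=\{a,b,c\}\cup A$ be a $k$-set in $\mathrm{Reg}_{r_0}$. By Section 13, Step 2, there is a copy $B$ of $P$ in $G$ with basis $e$. Let $\Pi$ be the plane of $B$ spanned by $a,b,c$. We show that every line of $B$ in $\Pi$ is in $\mathcal L$.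

Let $u,v\in\Pi$ be distinct and choose $w\in\Pi$ not on their line in $B$. By Step 1 there are at most $r_0$ moves inside $\Pi$ from $(a,b,c)$ to $(u,v,w)$. Let $e_i$ be the union of $A$ and the triangle after $i$ moves. Each such triangle spans $\Pi$, so $e_i$ is a basis of $B$. We claim $e_i\in\mathrm{Reg}_{r_0-i}$. This holds for $i=0$. If it holds for $i$, then $e_i$ is regular and a basis of $B$, so by Section 13, Step 3, the lines of $B$ through two points of $e_i$ are the sets $\ell_{e_i}$. Hence the next move gives $e_{i+1}\in\mathrm{nb}(e_i)\subset\mathrm{Reg}_{r_0-i-1}$.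

So $e'=\{u,v,w\}\cup A$ is regular and a basis of $B$. Hence $\{u,v\}\cup A$ is a tight $(k-1)$-set and $\ell_{\{u,v\}\cup A}(uv)$ is the line of $B$ through $u,v$. As this holds for all distinct $u,v\in\Pi$, all lines of $B$ in $\Pi$ belong to $\mathcal L$. Any member of $\mathcal L$ inside $\Pi$ shares two points with one of these lines, hence equals it. So $\Pi$ is a plane with respect to $\mathcal L$. The triple $(a,b,c)$ is not on a member of $\mathcal L$: such a member would contain $a,b$, hence be the line of $B$ through $a,b$, which does not contain $c$. So $(a,b,c)$ is planar.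

**Step 5: end of the proof.** By Steps 2 and 4, if $n$ is large and $\mathrm{sat}(n,F)\le(\rho+\delta)n^{k-1}$, then all but at most $\eta n^3$ ordered triples are planar. Proposition 5 yields an integer $m$ with $|2^m/((q-1)n)-1|\le\varepsilon$. Hence there is $n_0$ such that, for $n\ge n_0$, if no such $m$ exists then $\mathrm{sat}(n,F)>(\rho+\delta)n^{k-1}$.

**Step 6: no limit.** Take $\varepsilon=\frac14$ and $n=\lfloor2^{j+1/2}/(q-1)\rfloor$ with $j$ large. Then $2^m/((q-1)n)=(1+o(1))2^{m-j-1/2}$, with $o(1)$ uniform in $m$. For $m\le j$ this is at most $(1+o(1))/\sqrt2<\frac34$. For $m\ge j+1$ it is at least $\sqrt2>\frac54$, because rounding down $n$ only increases the quotient. So no $m$ is within $\frac14$, and $\mathrm{sat}(n,F)>(\rho+\delta)n^{k-1}$ for these $n$. Since the liminf is $\rho$, the sequence $\mathrm{sat}(n,F)/n^{k-1}$ does not converge. $\square$
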